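\title{A distortion pair that needs feedback: broadcasting a Gaussian source with bandwidth expansion}

\begin{abstract}
A memoryless Gaussian source is broadcast to two receivers over a Gaussian broadcast channel, with two channel uses per source sample. When part of the output of the weaker receiver is fed back to the transmitter and to the stronger receiver, a certain explicit pair of mean-squared errors is achievable, and it was conjectured that the same pair is achievable without feedback. We prove that it is not, for every source variance, power and pair of noise levels. The same holds for the analogous pair at every bandwidth expansion factor greater than one, and for randomized codes. The proof attaches to a code a concave function of two signal-to-noise ratios, shows that a code close to the pair has almost the function of a linear code, deduces that the encoder is locally almost linear with a prescribed gain, and shows that this gain costs more power than is available.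
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A source emits independent samples $S_1,S_2,\dots$ with law $\mathcal N(0,\sigma^2)$. They are to be conveyed to two receivers over a memoryless Gaussian broadcast channel, with $\rho$ channel uses per source sample; $\rho$ is the \emph{bandwidth expansion factor}. An encoder maps a block $S=(S_1,\dots,S_k)$ to a channel input $X=(X_1,\dots,X_n)$, where $n=\rho k$, subject to the power constraint $\frac1n\sum_{t=1}^n\mathbb E[X_t^2]\le P$. We allow any real $\rho\ge1$ and admit the block lengths $k$ for which $\rho k$ is an integer. Receiver 1 observes $X_t+Z_{1,t}$ and receiver 2 observes $X_t+Z_{1,t}+Z'_t$, where $Z_{1,t}\sim\mathcal N(0,N_1)$ and $Z'_t\sim\mathcal N(0,N_2-N_1)$ are i.i.d.\ in $t$, independent of each other and of the source, and $0<N_1<N_2$. Thus receiver 1 is the good receiver, with noise variance $N_1$, and receiver 2 is the bad one, with noise variance $N_2$. Receiver $i$ forms an estimate $\hat S_i$ of the block from its own outputs. A pair $(D_1,D_2)$ is \emph{achievable} if for every $\epsilon>0$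 there are a block length $k$, an encoder and two decoders with $\frac1k\mathbb E\|S-\hat S_i\|^2\le D_i+\epsilon$ for $i=1,2$. In this definition the channel input depends on the source block only: there is no feedback.

Let $\rho=2$ and split the $2k$ channel uses into a first and a second part of $k$ uses each. Suppose that a partial feedback is available: the first-part outputs of the bad receiver are returned to the transmitter, before the second part is sent, and to the good receiver. Then there is a scheme \cite{broadcast} that achieves
\begin{equation}\label{eq:pair}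
D_1=\frac{\sigma^2N_1N_2}{P^2+2PN_2+N_1N_2},\qquad D_2=\frac{\sigma^2N_2^2}{(P+N_2)^2}.
\end{equation}
Recalling Shannon's result that feedback does not improve the capacity of a point-to-point channel, the paper \cite{broadcast} conjectures that the pair \eqref{eq:pair} is also achievable without feedback. We disprove this for every choice of the parameters.

\begin{theorem}\label{thm:main}
Let $\rho=2$. For every $\sigma^2>0$, $P>0$ and $0<N_1<N_2$, the pair \eqref{eq:pair} is not achievable without feedback.
\end{theorem}

\subsection{What the pair measures}\label{sec:pair}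

The form of \eqref{eq:pair} is explained by a short computation. Take $\sigma^2=1$, write $\gamma_i=1/N_i$, and recall that if $S\sim\mathcal N(0,1)$ is observed through $a_1S+Z_1,\dots,a_lS+Z_l$ with independent $Z_1,\dots,Z_l\sim\mathcal N(0,1/\gamma)$, then the least mean-squared error is $1/(1+\gamma\sum_m a_m^2)$. Send $\sqrt P\,S$ in the first part. The conditional mean $\hat S^{(a)}$ formed by receiver 2 has error variance $1/(1+P\gamma_2)$, and by the feedback it is known to the transmitter and to both receivers. In the second part send $a(S-\hat S^{(a)})$ with $a^2=P(1+P\gamma_2)$, which has power $P$. Each receiver adds $a\hat S^{(a)}$ to its second output and so observes $aS$ plus noise. Receiver $i$ reaches the error $1/(1+\gamma_i\Lambda)$ with $\Lambda=P+a^2=2P+P^2\gamma_2$, and these are the two values in \eqref{eq:pair}. So the feedback lets both receivers see the source as if it had been sent uncoded with energy $\Lambda$ per sample, although only $2P<\Lambda$ has been spent.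

For general $\rho\ge1$ put $\gamma_i=1/N_i$, so that $0<\gamma_2<\gamma_1$, and
\begin{equation}\label{eq:Lambda}
\Lambda=\frac{(1+P\gamma_2)^\rho-1}{\gamma_2},\qquad D_1^\sharp=\frac{\sigma^2}{1+\gamma_1\Lambda},\qquad D_2^\sharp=\frac{\sigma^2}{1+\gamma_2\Lambda}=\frac{\sigma^2}{(1+P\gamma_2)^{\rho}}.
\end{equation}
For $\rho=2$ this is the pair \eqref{eq:pair}. The value $D_2^\sharp$ is a lower bound for the error of receiver 2 under any code (Lemma~\ref{lem:bounds} below), so the pair describes the situation in which the bad receiver is served optimally, and $\Lambda$ is the energy that uncoded transmission would need to do so. The strict Bernoulli inequality $(1+x)^\rho>1+\rho x$ for $x>0$, $\rho>1$ gives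
\begin{equation}\label{eq:bernoulli}
\Lambda>\rho P\qquad(\rho>1),
\end{equation}
while $\Lambda=P$ for $\rho=1$. Theorem~\ref{thm:main} is the case $\rho=2$ of the first claim in part (b) of the following theorem. We use the convention $\inf\emptyset=+\infty$.

\begin{theorem}\label{thm:general}
Let $\sigma^2>0$, $P>0$ and $0<N_1<N_2$.
\begin{itemize}
\item[(a)] Let $\rho\ge1$. If $(D_1,D_2^\sharp)$ is achievable, then $D_1\ge D_1^\sharp$.
\item[(b)] For every $\rho>1$, the pair $(D_1^\sharp,D_2^\sharp)$ is not achievable. Hence some neighborhood of it contains no achievable pair, and $\inf\{D_1:(D_1,D_2^\sharp)\text{ achievable}\}>D_1^\sharp$. For $\rho=1$ the pair is achievable.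
\item[(c)] All this remains true if the encoder may randomize, and if the encoder and the decoders share common randomness independent of the source and the noise.
\end{itemize}
\end{theorem}

Part (a) shows why one would guess that the conjecture holds. It is a converse bound that lands exactly on $D_1^\sharp$, the bound is attained at $\rho=1$, and the conjecture says only that it is also attained at $\rho=2$. Part (b) says that for $\rho>1$ the bound can be neither attained nor approached.

\subsection{The method}

A code that approaches $(D_1^\sharp,D_2^\sharp)$ is constrained only at the two noise levels $N_1,N_2$. To see more of it, we consider an observer who receives the channel input at an arbitrary signal-to-noise ratio $\gamma$ and, in addition, the source itself through an independent Gaussian channel of signal-to-noise ratio $\beta$. The mutual information per sample between the source and these two observations is a function $f(\gamma,\beta)$, the \emph{information surface} of the code (Section~\ref{sec:surface}). Its first derivatives are estimation errors, its second derivatives are squared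 posterior covariances, and it has two concavity properties. These properties and the two distortion constraints force $f$ to be close to $\frac12\log(1+\beta+\gamma\Lambda)$ on a whole open region (Section~\ref{sec:rigid}), and this is the surface of the linear encoder of energy $\Lambda$. The second derivatives then show that, under the posterior law of the source, the encoder is almost an affine map that stretches lengths by $\sqrt\Lambda$. For a code that meets the pair exactly the map is affine outright, and its energy $\Lambda$ exceeds $\rho P$; Section~\ref{sec:exact} carries this out for one source sample. For codes that only approach the pair, the affine map depends on the observation (Section~\ref{sec:local}), and the energy has to be bounded by other means: an inequality valid for every code (Section~\ref{sec:energy}) and a comparison of the ranges of the local linear maps at three points of the surface (Section~\ref{sec:three}). The outcome is $\Lambda\le\rho P$, against \eqref{eq:bernoulli}.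

\section{The information surface of a code}\label{sec:surface}

\subsection{Codes}\label{sec:codes}

Replacing $S$ by $S/\sigma$ divides all distortions by $\sigma^2$, so we assume $\sigma^2=1$ from now on. Logarithms are natural. For matrices, $\|\cdot\|_F$ is the Frobenius norm, $\|\cdot\|_{\mathrm{op}}$ the operator norm, and $M\preceq M'$ means that $M'-M$ is positive semidefinite. The trace of a product of two positive semidefinite matrices is nonnegative. Hence $0\preceq M\preceq M'$ implies $\operatorname{tr}M^2\le\operatorname{tr}MM'\le\operatorname{tr}M'^2$, that is, $\|M\|_F\le\|M'\|_F$. Also $\|M\|_F\le\operatorname{tr}M$ for $M\succeq0$.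

A \emph{code} consists of a block length $k$ with $n=\rho k$ an integer, a random variable $Q$ independent of the source $S\sim\mathcal N(0,I_k)$ and of the noise, and a measurable map $\varphi$ such that $X=\varphi(S,Q)\in\mathbb R^n$ satisfies $\mathbb E\|X\|^2\le\rho Pk$. Both receivers know $Q$ and use the conditional mean of $S$ given their channel output and $Q$. A constant $Q$ is the setting without randomization. In the setting of Theorem~\ref{thm:general}(c), let $Q$ collect the common randomness and the private randomness of the encoder. Any decoder is then a function of the channel output, of $Q$ and possibly of further randomness independent of everything else, and the conditional mean has the least mean-squared error among such functions. So every lower bound on distortions proved for codes in this sense holds in both settings.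

\subsection{Two Gaussian observations}

We want all signal-to-noise ratios on one probability space, in such a way that a better observer knows everything that a worse one knows. Let $B$ and $B'$ be standard Brownian motions in $\mathbb R^n$ and $\mathbb R^k$, with $B,B',S,Q$ independent. For $\gamma,\beta\ge0$ put
\[
Y_\gamma=\gamma X+B_\gamma,\qquad V_\beta=\beta S+B'_\beta,\qquad \mathcal G_{\gamma,\beta}=\sigma\big(Q;\ Y_r,\,r\le\gamma;\ V_r,\,r\le\beta\big).
\]
The $\sigma$-fields $\mathcal G_{\gamma,\beta}$ increase in both parameters. The vector $Y_\gamma/\gamma$ equals $X$ plus independent noise of variance $1/\gamma$ per component, so $(S,Q,Y_{\gamma_i}/\gamma_i)$ has the law of the source, the randomness and the output of receiver $i$. The distortion of receiver $i$ depends on this law only.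

The past of the paths carries no extra information about $S$. Indeed $Y_r-\frac r\gamma Y_\gamma=B_r-\frac r\gamma B_\gamma$ for $r\le\gamma$ is a Brownian bridge, uncorrelated with $B_\gamma$ and hence independent of it, and the same holds for $V_r-\frac r\beta V_\beta$. The two bridges are therefore independent of $(S,Q,Y_\gamma,V_\beta)$, and together with $(Q,Y_\gamma,V_\beta)$ they generate $\mathcal G_{\gamma,\beta}$. So the conditional law of $S$ given $\mathcal G_{\gamma,\beta}$, the \emph{posterior}, depends only on $(Y_\gamma,V_\beta,Q)$. By Bayes' formula, at $(y,v,q)$ its density with respect to $\mathcal N(0,I_k)$ is proportional to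
\begin{equation}\label{eq:posterior}
\exp\Big\{\langle\varphi(s,q),y\rangle-\tfrac\gamma2\|\varphi(s,q)\|^2+\langle s,v\rangle-\tfrac\beta2\|s\|^2\Big\}.
\end{equation}
At a point $(\gamma,\beta)$, with $\mathcal G=\mathcal G_{\gamma,\beta}$, let $\hat X=\mathbb E[X|\mathcal G]$, $\hat S=\mathbb E[S|\mathcal G]$, and
\[
C=\operatorname{Cov}(X|\mathcal G),\qquad K=\operatorname{Cov}(X,S|\mathcal G),\qquad\Sigma=\operatorname{Cov}(S|\mathcal G),
\]
of sizes $n\times n$, $n\times k$ and $k\times k$. The posterior has a Lebesgue density, so it is not carried by a hyperplane and $\Sigma$ is invertible. Put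
\begin{gather*}
e_X=\tfrac1k\mathbb E\|X-\hat X\|^2=\tfrac1k\mathbb E\operatorname{tr}C,\qquad e_S=\tfrac1k\mathbb E\|S-\hat S\|^2=\tfrac1k\mathbb E\operatorname{tr}\Sigma>0,\\
c=\tfrac1k\mathbb E\|C\|_F^2,\qquad\kappa=\tfrac1k\mathbb E\|K\|_F^2,\qquad\varsigma=\tfrac1k\mathbb E\|\Sigma\|_F^2 .
\end{gather*}
Then $e_X\le\rho P$, $e_S\le1$, both are nonincreasing in $\gamma$ and in $\beta$, and $e_S(\gamma_i,0)$ is the distortion of receiver $i$.

Recall that the mutual information $I(U;W)$ is the relative entropy of the joint law of $(U,W)$ with respect to the product of the marginals, and that $I(U;W|Z)$ is the average over $z$ of $I(U;W)$ computed under the conditional law given $Z=z$. We use three facts. The chain rule says $I(U;W,W')=I(U;W)+I(U;W'|W)$. If $\xi$ is a function of $U$ and the conditional law of $W$ given $U$ depends on $\xi$ only, then $I(U;W)=I(\xi;W)$. The I-MMSE formula \cite{duncan,gsv} says that if $\xi$ is a random vector with $\mathbb E\|\xi\|^2<\infty$, independent of the Brownian motion $B$, then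
\begin{equation}\label{eq:immse}
I(\xi;\gamma\xi+B_\gamma)=\tfrac12\int_0^\gamma\mathbb E\big\|\xi-\mathbb E[\xi\,|\,r\xi+B_r]\big\|^2\,dr .
\end{equation}
The information surface of the code is
\[
f(\gamma,\beta)=\tfrac1k\,I(S;Y_\gamma,V_\beta\,|\,Q),\qquad F(\gamma,\beta)=\exp\big(2f(\gamma,\beta)\big).
\]

\begin{lemma}[First derivatives]\label{lem:first}
We have $f(0,0)=0$ and, for all $\gamma,\beta\ge0$,
\[
f(\gamma,\beta)=f(0,\beta)+\tfrac12\int_0^\gamma e_X(r,\beta)\,dr=f(\gamma,0)+\tfrac12\int_0^\beta e_S(\gamma,r)\,dr .
\]
In particular $f$ is finite, nondecreasing in each variable, and Lipschitz on $[0,\infty)^2$ with constants $\rho P/2$ in $\gamma$ and $1/2$ in $\beta$. Moreover $F(0,\beta)=1+\beta$.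
\end{lemma}

\begin{proof}
By the chain rule, $kf(\gamma,\beta)=I(S;V_\beta|Q)+I(S;Y_\gamma|V_\beta,Q)$, and the first term is $kf(0,\beta)$. Given $(V_\beta,Q)=(v,q)$, the vector $X$ is a function of $S$, and the law of $Y_\gamma$ given $S$ is $\mathcal N(\gamma X,\gamma I)$. So the second term equals $I(X;Y_\gamma|V_\beta,Q)$. Apply \eqref{eq:immse} to the conditional law of $X$ given $(v,q)$, which has a finite second moment for almost every $(v,q)$ and under which $B$ is still an independent Brownian motion, and average over $(v,q)$. This is the first identity. For the second, write $kf(\gamma,\beta)=I(S;Y_\gamma|Q)+I(S;V_\beta|Y_\gamma,Q)$ and apply \eqref{eq:immse} to $B'$ and the conditional law of $S$ given $(Y_\gamma,Q)$. For $\gamma=0$ the posterior \eqref{eq:posterior} is Gaussian with covariance $(1+\beta)^{-1}I$, so $e_S(0,r)=1/(1+r)$ and $f(0,\beta)=\frac12\log(1+\beta)$.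
\end{proof}

\begin{example}[Linear encoders]\label{ex:linear}
Let $U$ be an $n\times k$ matrix with $U^\top U=I_k$, let $\lambda>0$ and $X=\sqrt\lambda\,US$. Then $\mathbb E\|X\|^2=\lambda k$, and the exponent in \eqref{eq:posterior} is $\langle s,\sqrt\lambda\,U^\top y+v\rangle-\frac12(\beta+\gamma\lambda)\|s\|^2$. The posterior is Gaussian with $\Sigma=\theta I$, where $\theta=1/(1+\beta+\gamma\lambda)$, and $K=\sqrt\lambda\,\theta U$, $C=\lambda\theta UU^\top$. Thus $e_S=\theta$, $e_X=\lambda\theta$, and Lemma~\ref{lem:first} gives $F=1+\beta+\gamma\lambda$. With $\lambda=\Lambda$ the distortions $e_S(\gamma_i,0)$ are exactly $D_1^\sharp,D_2^\sharp$. This encoder obeys the power constraint if and only if $\Lambda\le\rho P$, that is, $\rho=1$.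
\end{example}

The example fixes the reference objects for the rest of the paper:
\[
f_\Lambda(\gamma,\beta)=\tfrac12\log(1+\beta+\gamma\Lambda),\qquad\theta(\gamma,\beta)=\frac1{1+\beta+\gamma\Lambda}.
\]
Note that $\nabla f_\Lambda=\frac12(\Lambda\theta,\theta)$, $\partial_\gamma\theta=-\Lambda\theta^2$ and $\partial_\beta\theta=-\theta^2$.

\subsection{Second derivatives}

The encoder is only measurable, but posterior averages are smooth in the observation. For $\xi\in\{X,S\}$ let $u_\xi(\gamma,y,\beta,v;q)$ be the mean of $\xi$ under \eqref{eq:posterior}. Fix $q$. When $(\gamma,y)$ ranges over a compact subset of $(0,\infty)\times\mathbb R^n$, the function $\|x\|^l\exp(\langle x,y\rangle-\frac\gamma2\|x\|^2)$ of $x\in\mathbb R^n$ is uniformly bounded for each $l$. When $v$ ranges over a bounded set, $(1+\|s\|^l)\exp(\langle s,v\rangle-\frac\beta2\|s\|^2)$ is dominated by a function integrable under $\mathcal N(0,I_k)$. Every derivative of \eqref{eq:posterior} in $(\gamma,y,\beta,v)$ is \eqref{eq:posterior} times a polynomial in $s$ and $\varphi(s,q)$. So we may differentiate under the integral: the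 posterior mean of any polynomial in $(S,X)$ is a smooth function of $(\gamma,y,\beta,v)\in(0,\infty)\times\mathbb R^n\times(0,\infty)\times\mathbb R^k$. The quotient rule gives the Jacobian matrices
\begin{equation}\label{eq:jacobian}
\nabla_yu_\xi=\operatorname{Cov}(\xi,X\,|\,y,v,q),\qquad\nabla_vu_\xi=\operatorname{Cov}(\xi,S\,|\,y,v,q).
\end{equation}

\begin{lemma}[Second derivatives]\label{lem:second}
On $(0,\infty)^2$ the functions $c,\kappa,\varsigma$ are finite and continuous, $e_X$ and $e_S$ are $C^1$, and
\[
\partial_\gamma e_X=-c,\qquad\partial_\beta e_X=\partial_\gamma e_S=-\kappa,\qquad\partial_\beta e_S=-\varsigma .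
\]
\end{lemma}

\begin{proof}
\emph{Integrated identities.} Fix $\beta>0$ and $\xi\in\{X,S\}$, and let $(\mathcal H_r)$ be the usual augmentation of the filtration $(\mathcal G_{r,\beta})_{r\ge0}$. For $r>0$ put $\hat\xi_r=u_\xi(r,Y_r,\beta,V_\beta;Q)$. This process has continuous paths and $\hat\xi_r=\mathbb E[\xi|\mathcal H_r]$, so it is a continuous square-integrable martingale on $(0,\infty)$. Consider
\[
W_r=Y_r-\int_0^r\hat X_t\,dt=B_r+\int_0^r(X-\hat X_t)\,dt .
\]
It is adapted and continuous. For $r<r'$ the increment $B_{r'}-B_r$ is independent of $\mathcal H_r$, and $\mathbb E[X-\hat X_t|\mathcal H_r]=0$ for $t\ge r$, so $W$ is an $\mathcal H$-martingale. It differs from $B$ by a process of finite variation, so it has the bracket of $B$, and by L\'evy's characterization it is an $\mathcal H$-Brownian motion. Apply It\^o's formula on $[r,r']$, $r>0$, to the smooth function $(t,y)\mapsto u_\xi(t,y,\beta,V_\beta;Q)$, in which $V_\beta$ and $Q$ are $\mathcal H_0$-measurable parameters. Since $dY_t=dW_t+\hat X_t\,dt$, it gives $d\hat\xi_t=\nabla_yu_\xi\,dW_t+dA_t$ with $A$ continuous and of finite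 variation. Then $A$ is also a continuous local martingale, hence constant. By \eqref{eq:jacobian} and the It\^o isometry,
\[
\mathbb E\|\hat\xi_{r'}\|^2-\mathbb E\|\hat\xi_r\|^2=\int_r^{r'}\mathbb E\|\operatorname{Cov}(\xi,X|\mathcal H_t)\|_F^2\,dt .
\]
Since $\mathbb E\|\xi-\hat\xi_r\|^2=\mathbb E\|\xi\|^2-\mathbb E\|\hat\xi_r\|^2$, this says $e_X(r',\beta)-e_X(r,\beta)=-\int_r^{r'}c(t,\beta)\,dt$ for $\xi=X$, and the same with $e_S$ and $\kappa$ for $\xi=S$. For fixed $\gamma>0$, use the filtration $(\mathcal G_{\gamma,r})_{r\ge0}$, the Brownian motion $V_r-\int_0^r\hat S_t\,dt$ and the second formula in \eqref{eq:jacobian}. The integrand becomes $\mathbb E\|\operatorname{Cov}(\xi,S|\cdot)\|_F^2$, which is $k\kappa$ for $\xi=X$ and $k\varsigma$ for $\xi=S$.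

\emph{Continuity.} The law of $(C,K,\Sigma)$ at $(\gamma,\beta)$ does not change if we take $Y_\gamma=\gamma X+\sqrt\gamma\,\Xi$ and $V_\beta=\beta S+\sqrt\beta\,\Xi'$ with fixed independent standard Gaussian vectors $\Xi,\Xi'$, and condition on $\mathcal G'=\sigma(Q,Y_\gamma,V_\beta)$. In this realization $C,K,\Sigma$ are continuous in $(\gamma,\beta)\in(0,\infty)^2$ for each value of $(S,Q,\Xi,\Xi')$, by the smoothness above. Comparing $\hat X$ with the estimate $Y_\gamma/\gamma=X+\gamma^{-1/2}\Xi$ gives $\operatorname{tr}C\le\gamma^{-1}\mathbb E[\|\Xi\|^2|\mathcal G']$, so by Jensen's inequality $\|C\|_F^2\le(\operatorname{tr}C)^2\le\gamma^{-2}\mathbb E[\|\Xi\|^4|\mathcal G']$. The estimate $V_\beta/\beta$ gives $\|\Sigma\|_F^2\le(\operatorname{tr}\Sigma)^2\le\beta^{-2}\mathbb E[\|\Xi'\|^4|\mathcal G']$. From $K_{ij}^2\le C_{ii}\Sigma_{jj}$ we get $\|K\|_F^2\le\operatorname{tr}C\operatorname{tr}\Sigma\le\frac12(\operatorname{tr}C)^2+\frac12(\operatorname{tr}\Sigma)^2$. The conditional expectations of one integrable variable with respect to arbitrary $\sigma$-fields are uniformly integrable. Hence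 $\|C\|_F^2,\|K\|_F^2,\|\Sigma\|_F^2$ are uniformly integrable as $(\gamma,\beta)$ ranges over a compact subset of $(0,\infty)^2$, and $c,\kappa,\varsigma$ are finite and continuous. By the integrated identities, $e_X$ and $e_S$ have the stated partial derivatives, which are continuous.
\end{proof}

\subsection{Two concavity properties}

To compare $K$ with $C$ and $\Sigma$, whiten the error in $S$. Put
\[
\zeta=\Sigma^{-1/2}(S-\hat S),\qquad A=K\Sigma^{-1/2},\qquad G=A^\top A,\qquad T=X-\hat X-A\zeta .
\]
Then $\mathbb E[\zeta\zeta^\top|\mathcal G]=I_k$ and $\mathbb E[(X-\hat X)\zeta^\top|\mathcal G]=A$, so $A\zeta$ is the linear regression of $X-\hat X$ on $S-\hat S$ under the posterior, and the residual satisfies $\mathbb E[TT^\top|\mathcal G]=C-AA^\top$. Therefore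
\begin{equation}\label{eq:schur}
K\Sigma^{-1}K^\top=AA^\top\preceq C,\qquad\|G\|_F=\|AA^\top\|_F\le\|C\|_F,\qquad\operatorname{tr}(G\Sigma)=\|A\Sigma^{1/2}\|_F^2=\|K\|_F^2 .
\end{equation}

\begin{lemma}[Concavity]\label{lem:concave}
On $(0,\infty)^2$ we have $\kappa^2\le c\varsigma$ and $e_S^2\le\varsigma$. The function $f$ is jointly concave on $[0,\infty)^2$, and for each $\gamma\ge0$ the function $\beta\mapsto F(\gamma,\beta)$ is concave on $[0,\infty)$.
\end{lemma}

\begin{proof}
By \eqref{eq:schur}, $\|K\|_F^2\le\|G\|_F\|\Sigma\|_F\le\|C\|_F\|\Sigma\|_F$, and the Cauchy--Schwarz inequality gives $\kappa^2\le c\varsigma$. Also $(\mathbb E\operatorname{tr}\Sigma)^2\le\mathbb E(\operatorname{tr}\Sigma)^2\le k\,\mathbb E\|\Sigma\|_F^2$, which is $e_S^2\le\varsigma$. By Lemmas~\ref{lem:first} and~\ref{lem:second}, $f$ is $C^2$ on $(0,\infty)^2$ with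
\begin{equation}\label{eq:hessian}
\nabla f=\tfrac12(e_X,e_S),\qquad\nabla^2f=-\tfrac12\begin{pmatrix}c&\kappa\\ \kappa&\varsigma\end{pmatrix}\preceq0,
\end{equation}
and $\partial_\beta F=e_SF$, $\partial_\beta^2F=(e_S^2-\varsigma)F\le0$. Both concavity statements hold on the open quadrant and extend to its closure because $f$ is continuous there.
\end{proof}

For the linear encoder, $F$ is affine and both inequalities of the lemma are equalities. The proof of Theorem~\ref{thm:general}(b) is a study of near equality.

\subsection{Distortion and the surface}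

The next lemma is the link between $f$ and the data of the problem. We use repeatedly that a nonnegative concave function on $[0,\infty)$ is nondecreasing, since a concave function that decreases somewhere tends to $-\infty$.

\begin{lemma}\label{lem:bounds}
Let $\gamma>0$ and $d\ge e_S(\gamma,0)$. For all $\beta\ge0$,
\[
\beta+\frac1d\ \le\ F(\gamma,\beta)\ \le\ (1+\gamma P)^\rho\,(1+\beta d).
\]
In particular $e_S(\gamma,0)\ge(1+\gamma P)^{-\rho}$, so the distortion of receiver 2 is at least $D_2^\sharp$.
\end{lemma}

\begin{proof}
The function $w(\beta)=F(\gamma,\beta)-1-\beta$ is concave, and it is nonnegative because $F(\gamma,\beta)\ge F(0,\beta)$. So $w$ is nondecreasing. For $b>0$ this gives $1\le\partial_\beta F(\gamma,b)=e_S(\gamma,b)F(\gamma,b)\le d\,F(\gamma,b)$, and $b\downarrow0$ gives $F(\gamma,0)\ge1/d$. Then $w(\beta)\ge w(0)$ is the lower bound. For the upper bound, concavity gives, for $0<b<\beta$, $F(\gamma,\beta)\le F(\gamma,b)+(\beta-b)e_S(\gamma,b)F(\gamma,b)\le F(\gamma,b)(1+\beta d)$, and we let $b\downarrow0$. It remains to bound $F(\gamma,0)$. The linear estimate $aY_r$ of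 $X$ with $a=P/(1+rP)$ has error
\[
(1-ar)^2\,\mathbb E\|X\|^2+a^2rn\le n\,\frac{P+P^2r}{(1+rP)^2}=\frac{nP}{1+rP},
\]
so $e_X(r,0)\le\rho P/(1+rP)$, and Lemma~\ref{lem:first} gives $f(\gamma,0)\le\frac\rho2\log(1+\gamma P)$. The last claim is the case $\beta=0$, $d=e_S(\gamma,0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $(D_1,D_2^\sharp)$ be achievable, and take a code with distortions at most $d_1=D_1+\epsilon$ and $d_2=D_2^\sharp+\epsilon$. Fix $\beta\ge0$. The function $g(\gamma)=f(\gamma,\beta)-\frac12\log(1+\beta)$ is concave with $g(0)=0$, so $g(\gamma_1)\le\frac{\gamma_1}{\gamma_2}g(\gamma_2)$. By Lemma~\ref{lem:bounds},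
\[
\log\frac{\beta+1/d_1}{1+\beta}\le\frac{\gamma_1}{\gamma_2}\log\frac{1+\beta d_2}{D_2^\sharp(1+\beta)} .
\]
Let $\epsilon\to0$. The right side stays bounded, so $D_1>0$. With $t=1/(1+\beta)$ and $1/D_2^\sharp=1+\gamma_2\Lambda$, the limit reads $\log(1+(1/D_1-1)t)\le\frac{\gamma_1}{\gamma_2}\log(1+\gamma_2\Lambda t)\le\gamma_1\Lambda t$. Dividing by $t$ and letting $t\to0$ gives $1/D_1-1\le\gamma_1\Lambda$, that is, $D_1\ge D_1^\sharp$.
\end{proof}

\section{The pair determines the surface}\label{sec:rigid}

Suppose that a code has distortions $D_1^\sharp$ and $D_2^\sharp$. Lemma~\ref{lem:bounds} gives $F(\gamma_1,\beta)\ge1+\beta+\gamma_1\Lambda$ and $F(\gamma_2,\beta)\le(1+\beta D_2^\sharp)/D_2^\sharp=1+\beta+\gamma_2\Lambda$. So $f$ is compared with $f_\Lambda$ on the three lines $\gamma=0,\gamma_2,\gamma_1$. The two concavity properties turn this into equality on the open convex set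
\[
\Omega=\{(\gamma,\beta):\ 0<\gamma<\gamma_1,\ \beta>0,\ \beta+\gamma\Lambda>\gamma_1\Lambda\}
\]
shown in Figure~\ref{fig:omega}. We state this for functions, in order to apply it both to a single code and to a limit of codes.

\begin{proposition}\label{prop:rigid}
Let $f:[0,\gamma_1]\times[0,\infty)\to\mathbb R$ be jointly concave, and let $\beta\mapsto\exp(2f(\gamma,\beta))$ be concave for each $\gamma$. Suppose that for all $\beta\ge0$
\[
f(0,\beta)=f_\Lambda(0,\beta),\qquad f(\gamma_2,\beta)\le f_\Lambda(\gamma_2,\beta),\qquad f(\gamma_1,\beta)\ge f_\Lambda(\gamma_1,\beta).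
\]
Then $f\le f_\Lambda$ on $[0,\gamma_1]\times[0,\infty)$ and $f=f_\Lambda$ on $\Omega$.
\end{proposition}

\begin{proof}
For fixed $\beta$ the function $f_\Lambda$ is strictly concave in $\gamma$, so three values do not determine it among concave functions of $\gamma$. As $\beta\to\infty$, however, it becomes linear in $\gamma$ to first order, and a concave function that agrees with a linear one at three points agrees with it in between. We therefore prove the upper bound for large $\beta$ first and then carry it down.

\emph{Large $\beta$.} Put $t=1/(1+\beta)$ and $g(\gamma)=f(\gamma,\beta)-\frac12\log(1+\beta)$. The hypotheses say $g(0)=0$, $g(\gamma_2)\le\frac12\log(1+\gamma_2\Lambda t)$ and $g(\gamma_1)\ge\frac12\log(1+\gamma_1\Lambda t)\ge0$; by concavity $g\ge0$ on $[0,\gamma_1]$. Let $\psi(\gamma)=g(\gamma)-\frac12\gamma\Lambda t$. From $x-\frac{x^2}2\le\log(1+x)\le x$ we get $\psi(0)=0$, $\psi(\gamma_2)\le0$ and $\psi(\gamma_1)\ge-\frac14\gamma_1^2\Lambda^2t^2$. For $\gamma\ge\gamma_2$, concavity gives $\psi(\gamma)\le\frac\gamma{\gamma_2}\psi(\gamma_2)\le0$. For $\gamma<\gamma_2$, write $\gamma_2$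 as a convex combination of $\gamma$ and $\gamma_1$: then $0\ge(\gamma_1-\gamma)\psi(\gamma_2)\ge(\gamma_1-\gamma_2)\psi(\gamma)+(\gamma_2-\gamma)\psi(\gamma_1)$. In both cases
\begin{equation}\label{eq:largebeta}
2g(\gamma)\le\gamma\Lambda t+Lt^2,\qquad L=\frac{\gamma_2\gamma_1^2\Lambda^2}{2(\gamma_1-\gamma_2)} .
\end{equation}

\emph{All $\beta$.} Fix $\gamma$ and let $w(\beta)=\exp(2f(\gamma,\beta))-1-\beta=(\exp(2g(\gamma))-1)/t$. It is concave and nonnegative, hence nondecreasing, and \eqref{eq:largebeta} gives $\limsup_{\beta\to\infty}w(\beta)\le\gamma\Lambda$. So $w\le\gamma\Lambda$ everywhere, which is $f\le f_\Lambda$.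

\emph{Equality on $\Omega$.} We now have $f=f_\Lambda$ on the lines $\gamma=0$ and $\gamma=\gamma_1$. Let $(\gamma,\beta)\in\Omega$ and $m=\beta+\gamma\Lambda>\gamma_1\Lambda$. The point lies on the segment from $(0,m)$ to $(\gamma_1,m-\gamma_1\Lambda)$, which is contained in the domain and on which $f_\Lambda$ has the constant value $\frac12\log(1+m)$. At both ends $f$ has this value, so joint concavity gives $f(\gamma,\beta)\ge f_\Lambda(\gamma,\beta)$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!15] (0,3)--(5,0)--(5,4.6)--(0,4.6)--cycle;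
\draw[->] (0,0)--(5.7,0) node[right]{$\gamma$};
\draw[->] (0,0)--(0,4.9) node[above]{$\beta$};
\draw (0,3)--(5,0)--(5,4.6);
\draw[dashed] (0,4.4)--(5,1.4);
\draw (3,0.06)--(3,-0.06) node[below]{$\gamma_2$};
\node[below] at (5,-0.06) {$\gamma_1$};
\node[left] at (0,3) {$\gamma_1\Lambda$};
\node at (3,4.2) {$\Omega$};
\fill (0.4,3.6) circle (1.6pt) node[below]{$p_0$};
\fill (4.6,3.6) circle (1.6pt) node[above]{$p_*$};
\fill (4.6,0.5) circle (1.6pt) node[above left]{$p_1$};
\draw[->,dotted,thick] (0.5,3.6)--(4.5,3.6);
\draw[->,dotted,thick] (4.6,0.6)--(4.6,3.5);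
\end{tikzpicture}
\caption{The plane of signal-to-noise ratios: $\gamma$ for the channel, $\beta$ for the direct observation of the source. The shaded region $\Omega$ is filled by segments on which $\beta+\gamma\Lambda$ is constant and which join the lines $\gamma=0$ and $\gamma=\gamma_1$ (one is dashed); on $\Omega$ the information surface is forced to equal $\frac12\log(1+\beta+\gamma\Lambda)$. The final argument compares an observer $p_0$ with a very noisy channel, an observer $p_1$ with almost no direct view of the source, and an observer $p_*$ who knows all that the other two know (dotted arrows).}\label{fig:omega}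
\end{figure}

\begin{remark}
Both receivers are needed. The function $\frac12\log(1+\beta+\Lambda\min(2\gamma,\gamma_2))$, the logarithm of a positive concave function, satisfies every hypothesis except the one at $\gamma_1$; it exceeds $f_\Lambda$ for $0<\gamma<\gamma_2$ and is below $f_\Lambda$ for $\gamma>\gamma_2$. The function $\frac12\log(1+\beta+2\gamma\Lambda)$ satisfies every hypothesis except the one at $\gamma_2$. The assumption $N_1<N_2$ enters through the denominator of $L$.
\end{remark}

\section{One source sample and an exact code}\label{sec:exact}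

Before treating sequences of codes we show how the rigidity of the surface is used, in the smallest case. Let $\rho=2$, $k=1$, $n=2$, let $Q$ be constant, and suppose that an encoder $\varphi:\mathbb R\to\mathbb R^2$ with $\mathbb E\|\varphi(S)\|^2\le2P$ has distortions at most $D_1^\sharp$ and $D_2^\sharp$, with no $\epsilon$. By Proposition~\ref{prop:rigid}, $f=f_\Lambda$ on the open set $\Omega$. Fix a point of $\Omega$ and compare gradients and Hessians using \eqref{eq:hessian}. Here $\Sigma$ is a positive number, $K\in\mathbb R^2$, $C$ is a $2\times2$ matrix, and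
\[
\mathbb E\operatorname{tr}C=\Lambda\theta,\quad\mathbb E\Sigma=\theta,\quad\mathbb E\|C\|_F^2=\Lambda^2\theta^2,\quad\mathbb E\|K\|^2=\Lambda\theta^2,\quad\mathbb E\Sigma^2=\theta^2 .
\]
Since $\mathbb E\Sigma^2=(\mathbb E\Sigma)^2$, we have $\Sigma=\theta$ almost surely. By \eqref{eq:schur}, $\|C\|_F\ge\|K\|^2/\theta$, so
\[
\Lambda^2\theta^2=\mathbb E\|C\|_F^2\ge\theta^{-2}\,\mathbb E\|K\|^4\ge\theta^{-2}\big(\mathbb E\|K\|^2\big)^2=\Lambda^2\theta^2 .
\]
Equality in the last step forces $\|K\|^2=\Lambda\theta^2$ almost surely. The vector $J=K/\theta$ has $\|J\|^2=\Lambda$, and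
\[
\mathbb E\|X-\hat X-J(S-\hat S)\|^2=\mathbb E\big[\operatorname{tr}C-2\langle J,K\rangle+\|J\|^2\Sigma\big]=\Lambda\theta-2\Lambda\theta+\Lambda\theta=0 .
\]
So for almost every observation $(y,v)$ there are $a,J\in\mathbb R^2$ with $\|J\|^2=\Lambda$ and $\varphi(s)=a+Js$ for posterior-almost every $s$. The density \eqref{eq:posterior} is positive, so this holds for Lebesgue-almost every $s$. One such observation is enough: $\mathbb E\|X\|^2=\|a\|^2+\Lambda>2P$, a contradiction.

The last step is the one that does not survive approximation. For codes that only approach the pair, with $k$ possibly growing, the relation $X-\hat X\approx J(S-\hat S)$ holds up to an error that is small in mean square under the posterior. The posterior is spread over a distance of about $\sqrt{\theta k}$ from $\hat S$, while the source has norm about $\sqrt k$, so one observation describes $\varphi$ only on a part of the source space, and $J$ may change with the observation. A map that stretches lengths by $\sqrt\Lambda$ near each point but folds in $\mathbb R^n$ need not have energy $\Lambda$. We have to show that the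 structure forced on all of $\Omega$ leaves no room for folding.

\section{Local linearity}\label{sec:local}

Let $\rho>1$ and suppose, for a contradiction, that $(D_1^\sharp,D_2^\sharp)$ is achievable. Then there are codes $j=1,2,\dots$ with block lengths $k=k_j$, not necessarily unbounded, and distortions at most $D_i^\sharp+\epsilon_j$, $i=1,2$, where $\epsilon_j\to0$. We usually suppress the index $j$.

\subsection{Good points}

By Lemma~\ref{lem:first} the surfaces $f_j$ are equi-Lipschitz with $f_j(0,0)=0$. By the Arzel\`a--Ascoli theorem a subsequence converges locally uniformly on $[0,\gamma_1]\times[0,\infty)$ to a function $f$. Both concavity properties of Lemma~\ref{lem:concave} pass to the limit, and so do $F_j(0,\beta)=1+\beta$ and the bounds $F_j(\gamma_1,\beta)\ge\beta+1/(D_1^\sharp+\epsilon_j)$ and $F_j(\gamma_2,\beta)\le(1+\beta(D_2^\sharp+\epsilon_j))/D_2^\sharp$ of Lemma~\ref{lem:bounds}. Proposition~\ref{prop:rigid} gives $f_j\to f_\Lambda$ on $\Omega$.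

If differentiable concave functions converge pointwise on an open convex set to a differentiable function, then their gradients converge uniformly on compact subsets \cite[Theorem 25.7]{rockafellar}. By \eqref{eq:hessian},
\begin{equation}\label{eq:gradients}
e_X\to\Lambda\theta,\qquad e_S\to\theta\qquad\text{locally uniformly on }\Omega.
\end{equation}
Second derivatives need not converge pointwise, but their integrals converge. Let $\mathcal R=[\gamma_a,\gamma_b]\times[\beta_a,\beta_b]\subset\Omega$. By Lemma~\ref{lem:second} and \eqref{eq:gradients},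
\[
\iint_{\mathcal R}c=\int_{\beta_a}^{\beta_b}\big(e_X(\gamma_a,\beta)-e_X(\gamma_b,\beta)\big)\,d\beta\ \to\ \int_{\beta_a}^{\beta_b}\Lambda\big(\theta(\gamma_a,\beta)-\theta(\gamma_b,\beta)\big)\,d\beta=\iint_{\mathcal R}\Lambda^2\theta^2 .
\]
Integrating $\kappa=-\partial_\beta e_X$ and $\varsigma=-\partial_\beta e_S$ in $\beta$ first gives $\iint_{\mathcal R}\kappa\to\iint_{\mathcal R}\Lambda\theta^2$ and $\iint_{\mathcal R}\varsigma\to\iint_{\mathcal R}\theta^2$. To pass from integrals to points, we form combinations that are nonnegative and whose integrals tend to zero: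
\[
\omega_S=\varsigma-2\theta e_S+\theta^2=\tfrac1k\mathbb E\|\Sigma-\theta I\|_F^2,\qquad\omega_X=c-2\Lambda\kappa+\Lambda^2\varsigma\ \ge\ (\sqrt c-\Lambda\sqrt\varsigma)^2,
\]
where the inequality is $\kappa\le\sqrt{c\varsigma}$. Indeed $\iint_{\mathcal R}\omega_S\to\iint_{\mathcal R}(1-2+1)\theta^2=0$ and $\iint_{\mathcal R}\omega_X\to\iint_{\mathcal R}(1-2+1)\Lambda^2\theta^2=0$. Convergence in $L^1(\mathcal R)$ implies convergence almost everywhere along a subsequence. Covering $\Omega$ by countably many rectangles and taking a diagonal subsequence, we obtain $\omega_S\to0$ and $\omega_X\to0$ at almost every point of $\Omega$. We call these points \emph{good}. From now on we stay on this subsequence, and $o(k)$ denotes a quantity that, divided by $k_j$, tends to $0$ along it. At a good point, for any random $k\times k$ matrix $M$ with $\|M\|_{\mathrm{op}}\le2\Lambda$, we have $|\operatorname{tr}(M(\Sigma-\theta I))|\le2\Lambda\sqrt k\,\|\Sigma-\theta I\|_F$ and $\mathbb E\|\Sigma-\theta I\|_F\le\sqrt{k\omega_S}$, so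
\begin{equation}\label{eq:isotropic}
\mathbb E\operatorname{tr}(M\Sigma)=\theta\,\mathbb E\operatorname{tr}M+o(k).
\end{equation}
No measurability of $M$ with respect to $\mathcal G$ is needed here.

\subsection{The local linear map}

The natural candidate for $J$ is the regression matrix $K\Sigma^{-1}$. It is controlled only in an averaged sense, and later we must multiply $J$ by errors that are small in mean square, which requires a bound on the operator norm. We therefore cap the singular values.

\begin{lemma}\label{lem:local}
At a good point there is a $\mathcal G$-measurable $n\times k$ matrix $J$ with $\|J\|_{\mathrm{op}}^2\le2\Lambda$ and $\mathbb E\|X-\hat X-J(S-\hat S)\|^2=o(k)$.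
\end{lemma}

\begin{proof}
Let $\zeta,A,G,T$ be as before \eqref{eq:schur}. By \eqref{eq:schur},
\[
\mathbb E\|G-\Lambda\Sigma\|_F^2=\mathbb E\|G\|_F^2-2\Lambda\,\mathbb E\|K\|_F^2+\Lambda^2\,\mathbb E\|\Sigma\|_F^2\le k\omega_X,
\]
so $\mathbb E\|G-\Lambda\theta I\|_F^2\le2k\omega_X+2\Lambda^2k\omega_S=o(k)$. Since $|\operatorname{tr}M|\le\sqrt k\,\|M\|_F$ for $k\times k$ matrices, $\mathbb E\operatorname{tr}G=\Lambda\theta k+o(k)$. With \eqref{eq:gradients} this gives $\mathbb E\|T\|^2=\mathbb E\operatorname{tr}C-\mathbb E\operatorname{tr}G=o(k)$.

Let $\mu=\sqrt{2\Lambda\theta}$, $\chi(x)=\min(1,\mu/\sqrt x)$ for $x>0$, $\chi(0)=1$, and $A'=A\,\chi(G)$. This is $A$ with each singular value $a$ replaced by $\min(a,\mu)$, and it is $\mathcal G$-measurable because $\chi$ is continuous. For $a>\mu$,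
\[
(a-\mu)^2=\frac{(a^2-\mu^2)^2}{(a+\mu)^2}\le\frac{(a^2-\Lambda\theta)^2}{\mu^2},
\]
and the numbers $a^2$ are eigenvalues of $G$, so $\mathbb E\|A-A'\|_F^2\le\mu^{-2}\,\mathbb E\|G-\Lambda\theta I\|_F^2=o(k)$. Put $J=\theta^{-1/2}A'$. Then $\|J\|_{\mathrm{op}}^2\le\mu^2/\theta=2\Lambda$, and since $S-\hat S=\Sigma^{1/2}\zeta$,
\[
X-\hat X-J(S-\hat S)=T+(A-A')\zeta+A'\big(I-\theta^{-1/2}\Sigma^{1/2}\big)\zeta .
\]
For a $\mathcal G$-measurable matrix $M$ we have $\mathbb E\|M\zeta\|^2=\mathbb E\|M\|_F^2$. So the second term has second moment $o(k)$, and the third has second moment at most $\mu^2\,\mathbb E\|I-\theta^{-1/2}\Sigma^{1/2}\|_F^2\le\mu^2\theta^{-2}k\omega_S=o(k)$, by $|1-\sqrt x|\le|1-x|$ applied to the eigenvalues of $\Sigma/\theta$.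
\end{proof}

\section{An energy inequality}\label{sec:energy}

We need a lower bound on the power in terms of local data. The local datum is $C$, which by \eqref{eq:jacobian} is the derivative of the estimate $\hat X$ with respect to the channel output. A large derivative means that much of the error $X-\hat X$ is fluctuation caused by the channel noise. What remains after averaging over that noise is a bias, and it is then small. On the other hand the bias must correlate with $X$ by the full amount $\mathbb E\|X-\hat X\|^2$, and a small vector can do that only if $X$ is large. The fluctuation bound is stronger when the derivative is concentrated in fewer directions, and this is where the dimension $k<n$ enters. The following lemma holds for every code.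

\begin{lemma}\label{lem:energy}
Let $0<\gamma_0<\gamma'$, $b>0$, $\eta=\gamma'-\gamma_0$ and $\mathcal F=\sigma(S,Q,(B_r)_{r\le\gamma_0},B')$. Let $\Pi$ be an $\mathcal F$-measurable orthogonal projection in $\mathbb R^n$ of rank at most $k$. With $C$ taken at $(\gamma',b)$, put $e=e_X(\gamma',b)$ and $\tau=\frac1k\mathbb E\operatorname{tr}(\Pi C)$. Then
\[
e^2\le\rho P\,(e-\eta\tau^2).
\]
\end{lemma}

\begin{proof}
Let $\hat X$ be taken at $(\gamma',b)$, and let $\Delta=B_{\gamma'}-B_{\gamma_0}\sim\mathcal N(0,\eta I_n)$, which is independent of $\mathcal F$. The variables $X,B_{\gamma_0},V_b,Q,\Pi$ are $\mathcal F$-measurable. Consider the vector field $H(z)=\Pi\,u_X(\gamma',\gamma'X+B_{\gamma_0}+z,b,V_b;Q)$ on $\mathbb R^n$. It is smooth in $z$, $H(\Delta)=\Pi\hat X$, and its Jacobian at $\Delta$ is $\Pi C$ by \eqref{eq:jacobian}.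

\emph{Gaussian integration by parts.} We have $\mathbb E\|\hat X\|^2<\infty$ and $\mathbb E\|\Pi C\|_F\le\mathbb E\operatorname{tr}C<\infty$. So, for almost every value of the $\mathcal F$-measurable data, $\|H\|$, $\|z\|\,\|H\|$ and $\|\nabla H\|_F$ are integrable against the density $\phi$ of $\Delta$. By Fubini's theorem, on almost every line parallel to the $i$th axis the smooth function $H_i\phi$ and its derivative $(\partial_iH_i-z_iH_i/\eta)\phi$ are integrable. A function with integrable derivative has limits at $\pm\infty$, and these vanish if the function is integrable, so the derivative has integral zero. Integrating over lines, summing over $i$ and taking expectations,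
\[
\mathbb E\langle\hat X,\Pi\Delta\rangle=\mathbb E\langle H(\Delta),\Delta\rangle=\eta\,\mathbb E\operatorname{tr}(\Pi C)=\eta\tau k .
\]

\emph{Fluctuation.} Let $\tilde X=\mathbb E[\hat X|\mathcal F]$. Since $\Pi\tilde X$ is $\mathcal F$-measurable and $\Delta$ is centered and independent of $\mathcal F$, we have $\mathbb E\langle\tilde X,\Pi\Delta\rangle=0$ and $\mathbb E\|\Pi\Delta\|^2=\eta\,\mathbb E\operatorname{rank}\Pi\le\eta k$. The Cauchy--Schwarz inequality gives $\eta\tau k=\mathbb E\langle\hat X-\tilde X,\Pi\Delta\rangle\le(\eta k)^{1/2}(\mathbb E\|\hat X-\tilde X\|^2)^{1/2}$, that is, $\mathbb E\|\hat X-\tilde X\|^2\ge\eta\tau^2k$.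

\emph{Bias.} The vector $X-\tilde X$ is $\mathcal F$-measurable and $\hat X-\tilde X$ is orthogonal to all square-integrable $\mathcal F$-measurable vectors, so
\[
\mathbb E\|X-\tilde X\|^2=\mathbb E\|X-\hat X\|^2-\mathbb E\|\hat X-\tilde X\|^2\le(e-\eta\tau^2)k .
\]
Since $\hat X$ is orthogonal to $X-\hat X$, and $X$ is orthogonal to $\hat X-\tilde X$,
\[
ek=\mathbb E\langle X,X-\hat X\rangle=\mathbb E\langle X,X-\tilde X\rangle\le(\rho Pk)^{1/2}\big((e-\eta\tau^2)k\big)^{1/2}.
\]
Squaring and dividing by $k^2$ completes the proof.
\end{proof}

\begin{remark}\label{rem:sharp}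
The inequality is sharp for linear encoders. In Example~\ref{ex:linear} with $\lambda=\rho P$ and $\Pi=UU^\top$ we have $e=\tau=\lambda/(1+b+\gamma'\lambda)$, and the inequality reads $1\le1+b+\gamma_0\lambda$, with equality in the limit $b,\gamma_0\to0$. The rank bound is essential. With $\Pi=I_n$ the proof gives $\tau=e$ and $e\le\rho P(1-\eta e/\rho)$; inserting the limiting values $\eta=\gamma_1$, $e=\Lambda/(1+\gamma_1\Lambda)$ yields only $\Lambda\le\rho P+(\rho-1)P\gamma_1\Lambda$, which says nothing when $(\rho-1)P\gamma_1\ge1$.
\end{remark}

\section{Three points of the surface}\label{sec:three}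

By Remark~\ref{rem:sharp} we should apply Lemma~\ref{lem:energy} with $b$ and $\gamma_0$ small, and with a projection $\Pi$ of rank at most $k$ that captures almost all of $\operatorname{tr}C$ at $p_1=(\gamma',b)$. For $p_1\in\Omega$ with $b$ small, $\gamma'$ must be close to $\gamma_1$. By Lemma~\ref{lem:local}, $C$ at $p_1$ is nearly carried by the range of the matrix $J_1$ at $p_1$, which has dimension at most $k$. But $J_1$ depends on $Y_{\gamma'}$, hence on the noise $\Delta$, and is not admissible. An admissible projection comes from a point $p_0=(\gamma_0,\beta)$, because $\mathcal G_{\gamma_0,\beta}\subset\mathcal F$; to lie in $\Omega$ for small $\gamma_0$ it needs a large $\beta$. The $\sigma$-fields of $p_0$ and $p_1$ are not nested, so we compare the two ranges at $p_*=(\gamma',\beta)$, whose $\sigma$-field contains both (Figure~\ref{fig:omega}).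

Let $0<\delta<\min(\gamma_2,\gamma_1\Lambda)$. The quadruples $(\gamma_0,b,\gamma',\beta)$ with
\[
0<\gamma_0<\delta,\qquad0<b<\delta,\qquad\gamma_2<\gamma'<\gamma_1,\qquad(\gamma_1-\gamma')\Lambda<b,\qquad\beta>\gamma_1\Lambda
\]
form a nonempty open subset of $\mathbb R^4$. For each of them $\gamma_0<\gamma'$, $b<\beta$, and the points $p_0,p_1,p_*$ lie in $\Omega$. The points of $\Omega$ that are not good form a null set, and by Fubini's theorem its preimage under each of the three coordinate projections $\mathbb R^4\to\mathbb R^2$ is null. So we can fix a quadruple for which $p_0,p_1,p_*$ are good. Objects at these points carry the indices $0,1,*$, and $\mathcal G_0\subset\mathcal G_*$, $\mathcal G_1\subset\mathcal G_*$. Take $J_0,J_1$ from Lemma~\ref{lem:local}, put $R_i=X-\hat X_i-J_i(S-\hat S_i)$, so that $\mathbb E\|R_i\|^2=o(k)$ for $i=0,1$, and let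
\[
\Pi=\lim_{\varepsilon\downarrow0}J_0\big(J_0^\top J_0+\varepsilon I\big)^{-1}J_0^\top
\]
be the orthogonal projection onto the range of $J_0$. The formula shows that $\Pi$ is $\mathcal G_0$-measurable, and its rank is at most $k$.

\begin{lemma}\label{lem:ranges}
We have $\mathbb E\operatorname{tr}(\Pi C_1)=\Lambda\theta_1k+o(k)$.
\end{lemma}

\begin{proof}
Let $M=J_1^\top(I-\Pi)J_1$, so that $0\preceq M\preceq2\Lambda I$ and $M$ is $\mathcal G_*$-measurable.

\emph{Step 1: $\mathbb E\operatorname{tr}M=o(k)$.} We describe the error $X-\hat X_*$ in two ways. First, it lies almost in the range of $\Pi$. Indeed $(I-\Pi)J_0=0$ gives $(I-\Pi)(X-\hat X_0)=(I-\Pi)R_0$. As $\Pi$ is $\mathcal G_*$-measurable, $(I-\Pi)\hat X_*$ is the best $\mathcal G_*$-measurable estimate of $(I-\Pi)X$, and $(I-\Pi)\hat X_0$ is another such estimate, so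
\[
\mathbb E\|(I-\Pi)(X-\hat X_*)\|^2\le\mathbb E\|(I-\Pi)R_0\|^2=o(k).
\]
Second, it is almost the image of $S-\hat S_*$ under $J_1$. Condition $X=\hat X_1+J_1(S-\hat S_1)+R_1$ on $\mathcal G_*$ and subtract; since $\hat X_1,\hat S_1$ and the bounded matrix $J_1$ are $\mathcal G_*$-measurable,
\[
X-\hat X_*=J_1(S-\hat S_*)+R_*,\qquad R_*=R_1-\mathbb E[R_1|\mathcal G_*],\qquad\mathbb E\|R_*\|^2\le\mathbb E\|R_1\|^2=o(k).
\]
Together these give $\mathbb E\operatorname{tr}(M\Sigma_*)=\mathbb E\|(I-\Pi)J_1(S-\hat S_*)\|^2=o(k)$. The error $S-\hat S_*$ is spread evenly over all $k$ directions because $p_*$ is good: by \eqref{eq:isotropic} at $p_*$, $\theta_*\mathbb E\operatorname{tr}M=o(k)$, and $\theta_*>0$ does not depend on $j$.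

\emph{Step 2.} From $X-\hat X_1=J_1(S-\hat S_1)+R_1$ and $(x+x')(x+x')^\top\preceq2xx^\top+2x'x'^\top$ we get $C_1\preceq2J_1\Sigma_1J_1^\top+2\,\mathbb E[R_1R_1^\top|\mathcal G_1]$. The projection $\Pi$ is not $\mathcal G_1$-measurable, so we use this as a pointwise inequality between matrices. As $0\preceq I-\Pi\preceq I$,
\[
0\le\operatorname{tr}\big((I-\Pi)C_1\big)\le2\operatorname{tr}(M\Sigma_1)+2\,\mathbb E\big[\|R_1\|^2\,\big|\,\mathcal G_1\big].
\]
By \eqref{eq:isotropic} at $p_1$ and Step 1, the right side has expectation $o(k)$. Finally $\mathbb E\operatorname{tr}C_1=ke_X(p_1)=\Lambda\theta_1k+o(k)$ by \eqref{eq:gradients}.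
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general}]
Part (a) was proved in Section~\ref{sec:surface}.

(b) Let $\rho>1$ and keep the assumption of Section~\ref{sec:local}. Apply Lemma~\ref{lem:energy} to the $j$th code with the projection $\Pi$ above, which is $\mathcal F$-measurable because $\mathcal G_0\subset\mathcal F$. By \eqref{eq:gradients} and Lemma~\ref{lem:ranges}, both $e$ and $\tau$ tend to $\Lambda\theta_1>0$. In the limit, after division by $\Lambda\theta_1$, we get $\Lambda\theta_1\le\rho P(1-\eta\Lambda\theta_1)$. Multiply by $1/\theta_1=1+b+\gamma'\Lambda$ and use $\eta=\gamma'-\gamma_0$: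
\[
\Lambda\le\rho P\,(1+b+\gamma_0\Lambda)\le\rho P\,(1+\delta+\delta\Lambda).
\]
This holds for every small $\delta>0$, so $\Lambda\le\rho P$, contradicting \eqref{eq:bernoulli}. Hence $(D_1^\sharp,D_2^\sharp)$ is not achievable. For $\rho=2$ the contradiction reads $2P+P^2/N_2\le2P$, and this proves Theorem~\ref{thm:main}.

The set of achievable pairs is closed. Indeed, let achievable pairs $D^{(l)}$ converge to $D$ and let $\epsilon>0$. Some $D^{(l)}$ is at most $D+\epsilon/2$ in each component, and a code for $D^{(l)}$ with tolerance $\epsilon/2$ serves $D$ with tolerance $\epsilon$. So a neighborhood of $(D_1^\sharp,D_2^\sharp)$ contains no achievable pair. The set $\{D_1:(D_1,D_2^\sharp)\text{ achievable}\}$ is closed, is contained in $[D_1^\sharp,\infty)$ by (a), and does not contain $D_1^\sharp$, so its infimum exceeds $D_1^\sharp$. For $\rho=1$, Example~\ref{ex:linear} with $U=I_k$ and $\lambda=P=\Lambda$ achieves the pair.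

(c) By Section~\ref{sec:codes}, part (a) and the non-achievability in (b) were proved for encoders $X=\varphi(S,Q)$ with $Q$ known to both decoders, which covers randomized encoders and common randomness. The closedness argument applies to randomized codes without change, and the code for $\rho=1$ uses no randomness.
\end{proof}

\begin{remark}
The assumption $\rho>1$ is used only through \eqref{eq:bernoulli}. For $\rho=1$ every step remains valid and ends in $\Lambda\le P$, which holds with equality. Apart from square integrability and the uniform Lipschitz bound, the power constraint is used twice, in opposite directions. In Lemma~\ref{lem:bounds} it caps the information of receiver 2 at $\frac\rho2\log(1+P\gamma_2)$, a value that counts all $n$ channel dimensions and that defines $\Lambda$. In Lemma~\ref{lem:energy} it caps the gain of an encoder whose posterior fluctuations occupy only $k$ dimensions at $\rho P$. The two caps agree only when $n=k$.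
\end{remark}

\begin{thebibliography}{9}

\bibitem{broadcast}
\emph{Distortion Bounds for Broadcasting With Bandwidth Expansion},
\texttt{https://typeset.io/pdf/\allowbreak distortion-\allowbreak bounds-\allowbreak for-\allowbreak broadcasting-\allowbreak with-\allowbreak bandwidth-\allowbreak expansion-\allowbreak 3fwj5uqmrg.pdf}

\bibitem{duncan}
Duncan, 1970.

\bibitem{gsv}
Guo, Shamai and Verd\'u, 2005.

\bibitem{rockafellar}
Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
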